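# Partitioning random 4-regular graphs into cycles of polylogarithmic length

Throughout, $\log$ is the natural logarithm, "whp" means with probability tending to $1$ as $n\to\infty$, and every inequality between functions of $n$ is claimed only for large $n$.

## 1. A long trail crossed by a ladder of short ones

Take a graph in which every vertex has degree $4$, and try to partition its edges into cycles that are all short. In one situation this is easy, and we begin there.

We work with multigraphs, where an edge consists of two half-edges. A loop is a cycle of length $1$, and two parallel edges form a cycle of length $2$. A trail is a walk with distinct edges, and its length is its number of edges.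

**Definition (transition system).** A transition system of a 4-regular multigraph chooses, at each vertex, one of the $3$ ways to split its four half-edges into two pairs. The two pairs are the two *passages* at the vertex.

Each half-edge has one partner in its edge and one in its passage. Following these partners alternately decomposes the edge set into closed trails. Conversely, a partition of the edges into closed trails determines a transition system. Closed trails are as good as cycles: if a closed trail visits some vertex twice, cut it there into two shorter closed trails, and repeat until only cycles remain. None of these is longer than the trail. So we look for a transition system all of whose closed trails are short.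

The smallest simple example is $K_5$ on $\{0,1,2,3,4\}$. The two 5-cycles $\tau=01234$ and $C=02413$ form one transition system, and both pass through every vertex. Change the pairing at the vertices $0$ and $2$ only, so that the path $0\,1\,2$ of $\tau$ is closed up by the edge $02$ of $C$. This splits off the triangle $0\,1\,2\,0$. What remains is the closed trail $2\,3\,4\,0\,3\,1\,4\,2$, which splits at the vertex $3$ into the triangle $3\,4\,0\,3$ and the 4-cycle $3\,1\,4\,2\,3$. The maximum length is now $4$. It cannot be $3$, since ten edges do not split into triangles.

**Lemma 1 (merging).** If the two passages at a vertex $v$ belong to different closed trails $C,C'$, then either of the other two pairings at $v$ replaces $C,C'$ by one closed trail of length $|C|+|C'|$ and changes no other closed trail.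

*Proof.* Cut at $v$, the trail $C$ becomes a trail from $v$ to $v$ with end half-edges $a,a'$, and $C'$ becomes one with end half-edges $b,b'$. The other pairings are $\{ab,a'b'\}$ and $\{ab',a'b\}$. Each concatenates the two trails into one closed trail. $\square$

**Proposition 2 (ladder).** Let $r\ge1$, and let a transition system contain distinct closed trails $\tau,C_1,\dots,C_r$ with $|C_i|\le\ell$. Suppose $\tau$, with an orientation, meets $2r$ distinct vertices in the cyclic order
$$x_1,x_2,\dots,x_r,\;z_r,\dots,z_2,z_1,$$
and that at $x_i$ and at $z_i$ one passage belongs to $\tau$ and the other to $C_i$. Suppose each of the $2r$ arcs into which these points cut $\tau$ has length at most $s$. Then one can change the pairings at these $2r$ vertices so that $\tau,C_1,\dots,C_r$ are replaced by $r+1$ closed trails of length at most $2s+2\ell$. No other closed trail changes.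

*Proof.* Write $[u,v]$ for the arc of $\tau$ from $u$ to $v$ in the direction of $\tau$. Both $\tau$ and $C_i$ pass exactly once through $x_i$ and once through $z_i$. So the arcs of $\tau$ are well defined, and since $x_i\ne z_i$, these points split $C_i$ into two trails $C_i',C_i''$ from $x_i$ to $z_i$, each with at least one edge. At $x_i$ join incoming $\tau$ to $C_i'$ and outgoing $\tau$ to $C_i''$. At $z_i$ join $C_i'$ to outgoing $\tau$ and $C_i''$ to incoming $\tau$.

Follow the result. Leaving $x_i$ along $[x_i,x_{i+1}]$, we arrive at $x_{i+1}$ as incoming $\tau$ and continue on $C_{i+1}'$ to $z_{i+1}$. There we leave along outgoing $\tau$, which is $[z_{i+1},z_i]$. We arrive at $z_i$ as incoming $\tau$, continue on $C_i''$ back to $x_i$, and there join outgoing $\tau$, where we started. The two ends of the ladder behave in the same way, so the new closed trails are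
$$[z_1,x_1]\cup C_1',\qquad [x_i,x_{i+1}]\cup C_{i+1}'\cup[z_{i+1},z_i]\cup C_i''\ \ (1\le i<r),\qquad [x_r,z_r]\cup C_r''.$$
Each consists of at most two arcs of $\tau$ and at most two trails of length at most $\ell$. $\square$

The $K_5$ computation is the case $r=1$, $x_1=0$, $z_1=2$.

The nested order matters. Suppose $\tau$ met the points in the order $z_1,x_1,z_2,x_2,\dots,z_k,x_k$, with $C_i$ touching $\tau$ at $x_i$ and $z_{i+1}$ (indices cyclic). The same re-pairing splits off the short trails $[x_i,z_{i+1}]\cup C_i''$. But it leaves the single closed trail $[z_1,x_1]C_1'[z_2,x_2]C_2'\cdots[z_k,x_k]C_k'$, which still runs through everything and must be cut again. In nested order nothing long is left.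

So a long trail is harmless if short closed trails, the "rungs", touch it at prescribed pairs of places. What changes for a random 4-regular graph, where nobody hands us rungs?

## 2. Random 4-regular graphs, and what they do not supply

Let $\mathbb G(n,4)$ be the uniformly random $4$-regular simple graph on $n$ vertices. It is known that whp its edge set can be partitioned into cycles of length at most $4\sqrt{n\log n}$. The question, posed in "Random Graphs (2017)" (https://yuvalfilmus.cs.technion.ac.il/Courses/RandomGraphs/2017/LectureNotes.pdf), is whether $\sqrt{n\log n}$ is the optimal order. That is, is there $f(n)=o(\sqrt{n\log n})$ such that whp the edge set can be partitioned into cycles of length at most $f(n)$? The answer is that $\sqrt{n\log n}$ is not optimal, and $f$ can even be polylogarithmic.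

**Theorem A.** There is a constant $C$ such that whp the edge set of $\mathbb G(n,4)$ can be partitioned into cycles each of length at most $C\frac{\log^2n}{\log\log n}$.

**Theorem B.** For every $\varepsilon>0$, whp every partition of $E(\mathbb G(n,4))$ into cycles has at most $(\log3+\varepsilon)\frac n{\log n}$ cycles. Hence the average, and so the maximum, cycle length is at least $\left(\frac2{\log3}-o(1)\right)\log n$.

By Theorem B, no $f$ with $f(n)\le(\frac2{\log3}-\varepsilon)\log n$ for a fixed $\varepsilon>0$ works. The optimal order lies between $\log n$ and $\log^2n/\log\log n$; whether it is $\Theta(\log n)$ is not settled here.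

**Definition (model with slots).** Take $2n$ *slots*, each consisting of two half-edges. Let $D$ be a uniform perfect matching of the $4n$ half-edges, viewed as a 2-regular multigraph on the slots with $2n$ edges. Independently, let $M$ be a uniform perfect matching of the slots. Contract each $M$-pair to a vertex, with random labels. The result is a 4-regular multigraph $G^*$ with edge set $D$.

For $n=1$ the slots are $\{a,a'\}$ and $\{b,b'\}$, and $M$ is forced. The three matchings $D$ give two one-slot components once and a single two-slot cycle twice. After contraction, $G^*$ is always one vertex with two loops.

Given $M$, the matching $D$ is a uniform matching of $4n$ half-edges grouped into $n$ classes of size $4$. So $G^*$ is the configuration model. It is simple with probability tending to $e^{-15/4}>0$ (Bender–Canfield 1978, Bollobás 1980), and conditioned on being simple it is $\mathbb G(n,4)$. Since $P(\text{bad}\mid\text{simple})\le P(\text{bad})/P(\text{simple})$, whp statements for $G^*$ transfer to $\mathbb G(n,4)$.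

Compare with Section 1. The model has a built-in transition system, "straight through the slots", whose closed trails are the components of $D$. We shall see in Section 3 that one of them is typically almost linear in length. To cut it by ladders we must find short closed trails, make them touch the long trail where we want, and do this many times without using an edge twice.

## 3. Counting transition systems: the lower bound of order $\log n$

*Proof of Theorem B.*

**Step 1: reduce to cycle counts of a random matching.** In a simple 4-regular graph, each vertex lies on exactly two cycles of a partition of the edges into cycles. So such a partition is a transition system whose closed trails are these cycles. There are $3^n$ transition systems. A fixed one splits the half-edges at every vertex into two slots, and its closed trails are the cycles of a uniform matching $D$ on $N_0=2n$ slots. It suffices to show that such a $D$ has too many cycles with probability much smaller than $3^{-n}$.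

**Step 2: the generating function.** There are $(k-1)!\,2^{k-1}$ ways for $k$ labeled slots to form a single cycle: one way for $k=1$, two for $k=2$, and for $k\ge3$ there are $(k-1)!/2$ cyclic orders and $2^k$ ways to orient the slots. Since $\sum_k\frac{(k-1)!\,2^{k-1}}{k!}x^k=\sum_k\frac{(2x)^k}{2k}=-\frac12\log(1-2x)$, the exponential formula gives
$$\sum_Dt^{\#\mathrm{cycles}(D)}=N_0!\,[x^{N_0}]\exp\Big(t\sum_{k\ge1}\frac{(2x)^k}{2k}\Big)=N_0!\,2^{N_0}[x^{N_0}](1-x)^{-t/2}.\tag{1}$$
For $N_0=2$ the right side is $8\cdot\frac12\cdot\frac t2(\frac t2+1)=t^2+2t$, which agrees with the three matchings listed for $n=1$.

The number of matchings is $(2N_0-1)!!=N_0!\,2^{-N_0}\binom{2N_0}{N_0}\ge N_0!\,2^{N_0}/(2N_0+1)$, because the central binomial coefficient is the largest of the $2N_0+1$ that sum to $4^{N_0}$.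

**Step 3: Markov's inequality with a large weight.** Put $t=2g$ with $g=\lfloor n/\log^2n\rfloor$. Then $[x^{N_0}](1-x)^{-g}=\binom{N_0+g-1}{g-1}\le\big(\frac{e(N_0+g)}g\big)^g$, so
$$P(\#\mathrm{cycles}\ge j)\le(2g)^{-j}E(2g)^{\#\mathrm{cycles}}\le(2g)^{-j}(4n+1)\Big(\frac{e(2n+g)}g\Big)^g=(2g)^{-j}e^{o(n)},$$
because $g\log\frac{e(2n+g)}g=O\big(\frac{n\log\log n}{\log^2n}\big)$. Take $j=\lceil(\log3+\varepsilon)n/\log n\rceil$. As $\log(2g)=(1-o(1))\log n$, we have $(2g)^{-j}=\exp(-(1-o(1))(\log3+\varepsilon)n)$. The expected number of transition systems with at least $j$ closed trails is therefore at most $3^n(2g)^{-j}e^{o(n)}\to0$.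

**Step 4: average length.** There are $2n$ edges, so whp the average length is at least $\frac{2\log n}{\log3+\varepsilon}(1-o(1))$ for every fixed $\varepsilon$. $\square$

The same formula shows why one fixed transition system is useless. Dividing (1) by $(2N_0-1)!!$ gives $E\,t^{\#\mathrm{cycles}}=\prod_{i=1}^{N_0}\frac{t+2i-2}{2i-1}$. Hence the expected number of closed trails is $\sum_{i=1}^{2n}\frac1{2i-1}\le1+\frac12\log(4n)$. By Markov's inequality there are whp at most $\log^2n$ closed trails, and then one of them has length at least $2n/\log^2n$. The transition system must be chosen with knowledge of the graph.

## 4. Short cycles above density one, and where greed stops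

The sensible first attempt is greedy: remove short cycles while there are any.

**Lemma 3.** Let $0<\varepsilon\le1$. A multigraph with $v$ vertices, $1\le v\le n$, and at least $(1+\varepsilon)v$ edges has a cycle of length at most $2(\lfloor\log_2n\rfloor+1)(1+\frac1\varepsilon)$.

*Proof.* We may assume that there are no loops, since a loop is a cycle of length $1$. The idea is to pass to a piece with no long bare paths and then to compare with a binary tree.

**Step 1: a minimal dense piece.** Among subgraphs $H$ with nonempty vertex set and $e(H)\ge(1+\varepsilon)v(H)$, take one with $v(H)$ minimal. Without loops, $v(H)\ge2$. $H$ is connected, since otherwise some component would satisfy the same inequality. If $\emptyset\ne W\subsetneq V(H)$, deleting $W$ leaves fewer than $(1+\varepsilon)(v(H)-|W|)$ edges, so it deletes more than $(1+\varepsilon)|W|$ edges. With $|W|=1$ this shows that the minimum degree is at least $2$. Since $e(H)>v(H)$, some vertex has degree at least $3$.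

**Step 2: bare paths are short.** Consider a maximal path (possibly with equal endpoints) whose $k\ge1$ internal vertices have degree $2$. Its endpoints have degree at least $3$. Deleting the internal vertices deletes $k+1$ edges, so $k+1>(1+\varepsilon)k$ and $k<1/\varepsilon$. Suppressing all degree-2 vertices gives a multigraph $H'$ of minimum degree at least $3$, each of whose edges represents a path of at most $1+1/\varepsilon$ edges of $H$.

**Step 3: tree counting.** Let $t=\lfloor\log_2n\rfloor+1$ and suppose $H'$ has no cycle of length at most $2t$. Explore from a vertex by distance. A vertex at distance $i<t$ has exactly one edge to the previous level (none if $i=0$), and its other edges go to distinct vertices of level $i+1$ that have no other neighbor edge from level $i$. Indeed, a loop, an edge inside level $i$, parallel edges, or two edges from level $i$ meeting at a vertex of level $i+1\le t$ would give a cycle of length at most $2t$. So there are at least $1+3(1+2+\dots+2^{t-1})=1+3(2^t-1)\ge2^t>n$ vertices, a contradiction. Hence $H'$ has a cycle of length at most $2t$, and $H$ has one of length at most $2t(1+1/\varepsilon)$. $\square$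

In a 4-regular multigraph there are $2n$ edges on $n$ vertices, so greedy removal covers all but at most $(1+\varepsilon)n$ edges by cycles of length $O(\log n)$. There it stops. Lemma 3 says nothing at density one, and nothing can be said: a single cycle on $v$ vertices has $v$ edges and no cycle shorter than $v$. About half of the edges are left, possibly in very long closed trails.

The way past this point is to stop greed early, on purpose. The short cycles it produces are not the answer but the material for rungs. For this they must touch the leftover trails, and each other, in a fresh random way. So we choose them while looking at only part of the randomness.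

## 5. Sides, cross pairs and branch pairs

List the slots component by component of $D$, each component in cyclic order. Let $P$ be the first $n$ slots and $Q$ the last $n$; these are the two *sides*. At most one component is cut, and its slots in $P$ (and in $Q$) are consecutive. A complete component has as many edges as slots, and a run of $p$ consecutive slots has at least $p-1$ edges. So at least $n-1$ edges of $D$ lie inside $P$, and likewise inside $Q$.

**Definition (cross, branch, neutral).** An $M$-pair with one slot in $P$ and one in $Q$ is *cross*, and so are its slots. Each other $M$-pair is declared *branch* independently with probability $q=\frac1{100}$, and otherwise *neutral*. Let $\Sigma_P,\Sigma_Q$ be the sets of cross slots in $P,Q$, and $\sigma=|\Sigma_P|=|\Sigma_Q|$. Let $B$ be the multigraph obtained from $D$ by identifying the two slots of each branch pair, and of no other pair. Its vertices are the branch pairs (degree $4$) and all other slots (degree $2$). Let $B_P$ be the part of $B$ formed by the slots in $P$ and the $D$-edges inside $P$; define $B_Q$ similarly.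

For a small picture take $n=2$, let $D$ be the 4-cycle on slots $1,2,3,4$, and $P=\{1,2\}$, $Q=\{3,4\}$. If $M=\{13,24\}$, both pairs are cross and $B=D$. If $M=\{12,34\}$ with $12$ branch and $34$ neutral, then $B$ has vertices $\{1,2\},3,4$, and $B_P$ is one vertex with a loop.

Trails in $B$ are trails in $G^*$, and a cross slot has degree $2$ in $B$.

**The hidden part.** Let $\mathcal F$ be the $\sigma$-field generated by $D$, $\Sigma_P$, $\Sigma_Q$, the matching $M$ on non-cross slots, and the declarations. Given $\mathcal F$, we know which slots are cross, but not how they are matched: the bijection $\mu:\Sigma_P\to\Sigma_Q$ given by $M$ is uniform. Everything in $B$ is visible; the randomness that glues things together is saved for later.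

**Step 1: the sizes are as expected.** A slot of $P$ is cross with probability $\frac n{2n-1}$, so $E\sigma=\frac{n^2}{2n-1}$. For distinct $s,s'\in P$ the covariance of the events that they are cross is
$$\frac n{2n-1}\Big(\frac{n-1}{2n-3}-\frac n{2n-1}\Big)=\frac n{(2n-1)^2(2n-3)}=O(n^{-2}),$$
since $(n-1)(2n-1)-n(2n-3)=1$. So $\mathrm{Var}\,\sigma\le n+O(1)$, and by Chebyshev's inequality whp $0.49n\le\sigma\le0.51n$. Given this, the number of branch pairs inside $P$ is binomial with $\frac{n-\sigma}2\ge0.245n$ trials and success probability $q$, so by Chebyshev's inequality it is whp at least $qn/5$. The same holds for $Q$.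

**Step 2: cross slots are everywhere.** A trail in $B$ is useful to us only through its cross slots, so we need them with positive density along all trails. This is why $q$ is small. A first visit to a pair avoids being cross with probability about $\frac12$, and branching multiplies the number of choices by $1+2q$ on average, so avoiding cross slots costs a factor of about $\frac12(1+2q)<1$. If all non-cross pairs branched ($q=1$), this would be $\frac32$.

By an *internal visit* of a trail we mean a passage from one edge to the next; it is a *cross visit* if it takes place at a cross slot. Let $\ell_0=\frac14\log n$ and $L=\lceil20\log n\rceil$.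

**Lemma 4.** Whp the following hold. (a) Every trail in $B$ with $L$ edges has more than $0.02L$ cross visits among its $L-1$ internal visits. (b) At most $n^{0.95}$ directed trails in $B$ with $\lceil\ell_0\rceil$ edges have at most $0.02\lceil\ell_0\rceil$ cross visits.

*Proof.* Fix $D$ and an integer $l$ with $2\le l\le\log^2n$. We bound the expected number of directed trails with $l$ edges and few cross visits by exploring them edge by edge, revealing $M$ as we go.

**Exploration.** There are $4n$ choices for the directed first edge. At each internal visit we arrive at a slot $s$ known from $D$. If the pair of $s$ has not been revealed, the visit is *fresh*, and we reveal the partner of $s$ and the status of the pair. Each internal visit uses two of the four half-edges of an $M$-pair and the edges are distinct, so each pair is visited at most twice. Hence the number $f$ of fresh visits among the $l-1$ is at least $(l-1)/2$.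

At a non-fresh visit there is at most one continuation: at a branch pair, two half-edges were used by the first visit and one is the entry; at a cross or neutral pair we go straight through the slot. At a fresh visit there is at most one continuation if the pair is cross or neutral, and at most three if it is branch. Number the continuations by $o_i\in\{1,2,3\}$, using only $o_i=1$ when there is at most one. Trails with a given first edge then correspond to the strings $o\in\{1,2,3\}^{l-1}$ for which the exploration stays alive.

**One step.** At a fresh visit, given the history, the partner of $s$ is uniform among at least $2n-2l-1$ slots, of which at most $n-1$ are on the side of $s$. So the probability $p$ of "same side" is at most $\frac{n-1}{2n-2l-1}\le\frac12+\frac ln$. Give weight $z=\frac1{100}$ to each fresh cross visit. Summed over $o_i$, the conditional expectation of the factor of this step is at most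
$$p\big((1-q)+3q\big)+(1-p)z\le\frac{1+2q+z}2+\frac{2l}n\le w:=0.516.$$
At a non-fresh visit the corresponding sum is at most $1$.

**Induction.** For $0\le j\le l-1$ let
$$\Phi_j=\sum_{o\in\{1,2,3\}^j}E\big[z^{\#\text{fresh cross}}\,w^{-\#\text{fresh}}\,1_{\text{alive}}\big],$$
where the counts concern the first $j$ visits. The history before visit $j+1$ depends only on $o_1,\dots,o_j$, $M$ and the declarations, and it determines whether that visit is fresh. Conditioning on it, the step bound gives $\Phi_{j+1}\le\Phi_j$: a fresh visit contributes at most $w^{-1}w=1$, a non-fresh one at most $1$. So $\Phi_{l-1}\le\Phi_0=1$. Since $w<1$ and $f\ge(l-1)/2$ for complete trails,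
$$\sum_oE\big[z^{\#\text{fresh cross}}1_{\text{alive}}\big]\le w^{(l-1)/2}.$$

**Conclusion.** A trail with at most $0.02l$ cross visits has weight at least $100^{-0.02l}$. As $\sqrt{0.516}\cdot100^{0.02}<0.79$ and $4/\sqrt{0.516}<6$, the expected number of such directed trails is at most
$$4n\,w^{(l-1)/2}\,100^{0.02l}\le6n(0.79)^l.$$
For $l=L$ this is at most $6n^{1-4.7}\to0$. For $l=\lceil\ell_0\rceil$ it is at most $6n^{0.942}$. Markov's inequality gives (a) and (b). $\square$

## 6. A reservoir of short cycles with many cross slots

Let $K=6000$, $\ell_1=K\log n$, $h=\lfloor\frac{\log n}{400}\rfloor$, $c=\frac q{30K}$ and $N=\lfloor\frac{cn}{\log n}\rfloor$.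

**Lemma 5 (reservoir).** Whp each of $B_P,B_Q$ contains $2N$ edge-disjoint cycles, each of length at most $\ell_1$ and each containing at least $2h$ cross slots.

*Proof.* We run the greedy procedure inside $B_P$, where branch pairs push the density above one, and then discard bad cycles.

**Step 1: greed.** Take a maximal family of edge-disjoint cycles of length at most $\ell_1$ in $B_P$. Whp $B_P$ has $v_P\le(1-\frac q5)n$ vertices, because each branch pair identifies two slots, and it has at least $n-1$ edges. The uncovered edges contain no cycle of length at most $\ell_1$. For $\varepsilon=\frac q{10}$ the bound in Lemma 3 is $2002(\lfloor\log_2n\rfloor+1)\le K\log n=\ell_1$, so fewer than $(1+\frac q{10})v_P$ edges are uncovered. Thus at least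
$$n-1-\Big(1+\frac q{10}\Big)\Big(1-\frac q5\Big)n=\frac{qn}{10}+\frac{q^2n}{50}-1\ge\frac{qn}{10}$$
edges are covered, and the family has at least $\frac{qn}{10K\log n}$ members.

**Step 2: discard the very short members.** A member of length less than $\ell_0$ is a closed trail of $G^*$ and contains a cycle of $G^*$ of length less than $\ell_0$. Different members give different cycles, by edge-disjointness. To count $k$-cycles of $G^*$, choose $k$ vertices in order and two half-edges in order at each; the $k$ required edges are present with probability $\frac1{(4n-1)(4n-3)\cdots(4n-2k+1)}$. So the expected number is at most $n^k12^k(4n-2k)^{-k}\le2\cdot3^k$ for $k\le\ell_0$. Summing over $k\le\ell_0$ gives at most $3\cdot3^{\ell_0}\le3n^{0.275}$. By Markov's inequality, whp at most $n^{0.3}$ members are this short.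

**Step 3: discard members with few cross slots.** Suppose a member has length at least $\ell_0$ and fewer than $2h$ cross slots. Note $2h\le0.02\,\ell_0\le0.02\lceil\ell_0\rceil$. The member contains a trail with $\lceil\ell_0\rceil$ edges, and this trail is counted in Lemma 4(b). Disjoint members give distinct trails, so whp there are at most $n^{0.95}$ such members.

At least $\frac{qn}{10K\log n}-n^{0.3}-n^{0.95}\ge\frac{qn}{15K\log n}\ge2N$ members remain. The same argument applies to $B_Q$. $\square$

Let $\mathcal E$ be the event that $0.49n\le\sigma\le0.51n$, Lemma 4(a) holds, and families as in Lemma 5 exist. It is $\mathcal F$-measurable and $P(\mathcal E)\to1$. From now on we condition on $\mathcal F$ with $\mathcal E$ holding. The only remaining randomness is the uniform bijection $\mu$, and all probability bounds below depend only on $n$.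

**Definition (terminals, connectors, bundles).** Fix such families, as a function of $\mathcal F$. Split the $2N$ cycles on side $P$ into $\mathcal A^1_P,\mathcal A^2_P$ of $N$ cycles each, and those on side $Q$ into $\mathcal A^1_Q,\mathcal A^2_Q$. Put $\mathcal A^i=\mathcal A^i_P\cup\mathcal A^i_Q$ and $\mathcal A=\mathcal A^1\cup\mathcal A^2$. Cycles in $\mathcal A^1$ are *terminals*, those in $\mathcal A^2$ are *connectors*. For every $A\in\mathcal A$ choose a set $\beta(A)$ of $h$ cross slots of $A$, its *link bundle*. For every terminal choose in addition a set $\alpha(A)$ of $h$ other cross slots of $A$, its *docking bundle*.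

Edge-disjoint cycles share no vertex of degree $2$, so all bundles are pairwise disjoint. Put $\varphi=hN/\sigma$. Since $hN\sim cn/400$ and $0.49n\le\sigma\le0.51n$, we have $\frac c{250}\le\varphi\le\frac c{150}<\frac1{100}$. So $\varphi$ is bounded away from $0$: the link bundles of the connectors on one side make up a constant fraction of the cross slots there.

**Definition (initial system $\mathcal T_0$).** At branch vertices visited by cycles of $\mathcal A$, follow these cycles; if only one such cycle visits, pair the two remaining half-edges with each other. At all other vertices of $G^*$ pass straight through the slots. The closed trails of $\mathcal T_0$ are the cycles $A\in\mathcal A$ and further closed trails of $B$, called *T-trails*. All of this is $\mathcal F$-measurable.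

In the picture of Section 5 with $M=\{12,34\}$, take the loop of $B_P$ as the only reservoir cycle (ignoring the requirement on cross slots). Then the edges $23,34,41$ form the only T-trail.

The T-trails may be long, and the cycles of $\mathcal A$ are to serve as rungs. One cycle per rung is not enough. Fix two disjoint sets of at most $S$ cross slots each, with $S$ polylogarithmic. The expected number of $A\in\mathcal A$ that $\mu$ matches into both is at most $|\mathcal A|\,\ell_1^2\,S^2/(\sigma(\sigma-1))\to0$. So we use *chains* of reservoir cycles, consecutive ones glued to each other by $\mu$. By Lemma 1 a chain merges into one closed trail. If each cycle has many neighbors, chains of about $\log n/\log\log n$ cycles should connect any two places. Each cycle has length $O(\log n)$, which explains the bound in Theorem A. The work lies in keeping all chains disjoint.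

## 7. Expansion among the link bundles

**Definition (neighbors).** For $A\in\mathcal A$ let $\Gamma(A)$ be the set of connectors $A'\in\mathcal A^2$ such that $\mu$ matches a slot of $\beta(A)$ with a slot of $\beta(A')$. Necessarily $A'$ is on the other side. Put $\Gamma(U)=\bigcup_{u\in U}\Gamma(u)$.

Among connectors this relation is symmetric: $A'\in\Gamma(A)$ if and only if $A\in\Gamma(A')$.

Let $d=\lceil(\log n)^{1/4}\rceil$ and $m=\lfloor\frac N{100d}\rfloor$. The four *classes* are $\mathcal A^1_P,\mathcal A^1_Q,\mathcal A^2_P,\mathcal A^2_Q$, each of size $N$.

**Lemma 6.** Whp the following hold.

(E1) Every $Y$ contained in one class with $|Y|=m$ has $|\Gamma(Y)|\ge N/2$. Hence every $Y\subset\mathcal A$ with $|Y|\ge4m$ has $|\Gamma(Y)|\ge N/2$.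

(E2) For all $Y\subset\mathcal A^2_P$ and $Y'\subset\mathcal A^2_Q$ with $|Y|=|Y'|=m$, some slot of $\bigcup_{A\in Y}\beta(A)$ is matched to a slot of $\bigcup_{A\in Y'}\beta(A)$.

*Proof.* The probability that $\mu$ matches none of $a$ given slots on one side into a given set of $b$ slots on the other is at most $(1-b/\sigma)^a\le e^{-ab/\sigma}$.

If (E1) fails for $Y$, then the $hm$ slots of its link bundles miss all link slots of some set of $\lceil N/2\rceil$ connectors on the other side. For given sets this has probability at most $\exp(-hm\cdot\frac{hN}2/\sigma)=e^{-\varphi hm/2}$. There are at most $4\cdot2^N\cdot2^N$ choices, and $hm/N\ge h/(200d)\to\infty$ while $\varphi\ge c/250$. So the union bound tends to $0$. The second sentence of (E1) follows by pigeonhole, since some class contains at least $m$ members of $Y$.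

For (E2) the failure probability for given sets is at most $e^{-h^2m^2/\sigma}=e^{-\varphi hm^2/N}$. There are at most $4^N$ choices, and $hm^2/N^2\ge h/(200d)^2\to\infty$, because $d^2$ has order $(\log n)^{1/2}$ while $h$ has order $\log n$. $\square$

Assume (E1) and (E2) from now on. Large sets expand, but small ones need not. The probability that a given connector has no neighbor is at least $(1-2\varphi)^h\ge e^{-4\varphi h}\ge n^{-c/15000}$, because revealing its $h$ partners one by one, each avoids the link slots of connectors with conditional probability at least $1-\frac{hN}{\sigma-h}\ge1-2\varphi$. So the expected number of isolated connectors tends to infinity. We delete a small exceptional set.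

**Lemma 7 (cleaning).** There is $X\subset\mathcal A$ with $|X|<4m\le0.04N$ such that
$$|\Gamma(U)\setminus X|>d|U|\qquad\text{for all }U\subset\mathcal A\setminus X\text{ with }1\le|U|\le8m.\tag{2}$$
Moreover $X$ can be chosen as a function of $\mathcal F$ and of those pairs of $\mu$ that meet a link bundle.

*Proof.* Say that $Y\subset\mathcal A$ *qualifies* if $|Y|\le12m$ and $|\Gamma(Y)\setminus Y|\le d|Y|$. The empty set qualifies. Let $X$ be a qualifying set of maximum size, chosen by a fixed rule.

If $4m\le|Y|\le12m$, then by (E1) $|\Gamma(Y)\setminus Y|\ge\frac N2-12m>12dm\ge d|Y|$, since $12m(d+1)\le0.24N$. So $Y$ does not qualify, and hence $|X|<4m$.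

Let $U\subset\mathcal A\setminus X$ with $1\le|U|\le8m$. Then $|X\cup U|\le12m$ and $|X\cup U|>|X|$, so $X\cup U$ does not qualify. Therefore
$$d(|X|+|U|)<|\Gamma(X\cup U)\setminus(X\cup U)|\le|\Gamma(X)\setminus X|+|\Gamma(U)\setminus X|\le d|X|+|\Gamma(U)\setminus X|,$$
which is (2). The construction uses only the relation $\Gamma$. $\square$

Write $\mathcal A'=\mathcal A\setminus X$ and $\Gamma'(U)=\Gamma(U)\setminus X$.

## 8. Disjoint chains by growing trees and rolling them back

We will connect many pairs of terminals one after another, each time by connectors not used before. A careless choice could use up all neighbors of some cycle that is needed later. The remedy is an invariant of Friedman–Pippenger type: every small set always keeps enough unused neighbors to supply $d$ children to each of its members, minus those already supplied. Branches of a tree that turn out to be unnecessary are given back.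

**Definition (state, good state).** A *state* $(F,\lambda)$ consists of a set $F\subset\mathcal A^2\setminus X$ of used connectors and a function $\lambda:\mathcal A'\to\{0,\dots,d\}$ with $\lambda(A)=0$ for every connector $A\notin F$. Write $g(U)=\sum_{u\in U}(d-\lambda(u))$. The state is *good* if
$$|\Gamma'(U)\setminus F|\ge g(U)\qquad\text{for all }U\subset\mathcal A'\text{ with }|U|\le8m.$$

For instance, with $d=2$, $\Gamma'(u)=\{B_1,B_2,B_3\}$, $F=\{B_1\}$ and $\lambda(u)=1$, the condition at $U=\{u\}$ reads $2\ge1$. By (2), $(\emptyset,0)$ is good.

**Lemma 8 (extension).** Let $(F,\lambda)$ be good with $|F|\le0.3N$, and let $s\in\mathcal A'$ with $\lambda(s)<d$ be a terminal or a member of $F$. Then there is $y\in\Gamma'(s)\setminus F$ such that $(F\cup\{y\},\lambda+1_s)$ is a good state.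

*Proof.* For any such $y$ this is a state, because $s$ is a terminal or lies in $F$. We must choose $y$ so that it is good.

**Step 1: tight sets are small and closed under union.** Call $U\subset\mathcal A'$ *critical* if $|U|\le8m$ and $|\Gamma'(U)\setminus F|=g(U)$. If $4m\le|U|\le8m$, then
$$|\Gamma'(U)\setminus F|\ge\frac N2-0.04N-0.3N>0.08N\ge8dm\ge g(U),$$
so critical sets have size less than $4m$. Let $U_1,U_2$ be critical. Then $|U_1\cup U_2|\le8m$. Since $\Gamma'(U_1\cap U_2)\subset\Gamma'(U_1)\cap\Gamma'(U_2)$ and $g$ is additive,
$$|\Gamma'(U_1\cup U_2)\setminus F|+|\Gamma'(U_1\cap U_2)\setminus F|\le|\Gamma'(U_1)\setminus F|+|\Gamma'(U_2)\setminus F|=g(U_1\cup U_2)+g(U_1\cap U_2).$$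
Goodness bounds each term on the left below by the corresponding $g$. So equality holds, and $U_1\cup U_2$ is critical, hence again of size less than $4m$. By induction every union of critical sets is critical.

**Step 2: if every $y$ fails, the failures combine.** Suppose no $y$ works. Goodness for $\{s\}$ gives $|\Gamma'(s)\setminus F|\ge d-\lambda(s)>0$. For each $y\in\Gamma'(s)\setminus F$ there is $U_y$ with $|U_y|\le8m$ and
$$|\Gamma'(U_y)\setminus(F\cup\{y\})|<g(U_y)-1[s\in U_y].$$
The left side is at least $|\Gamma'(U_y)\setminus F|-1[y\in\Gamma'(U_y)]\ge g(U_y)-1[y\in\Gamma'(U_y)]$. Comparing, $1[s\in U_y]<1[y\in\Gamma'(U_y)]$, so $s\notin U_y$ and $y\in\Gamma'(U_y)$. Then $|\Gamma'(U_y)\setminus F|-1<g(U_y)$, so $U_y$ is critical.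

Let $U^*=\bigcup_yU_y$. It is critical, $s\notin U^*$, and $\Gamma'(s)\setminus F\subset\Gamma'(U^*)$. Hence $|\Gamma'(U^*\cup\{s\})\setminus F|=g(U^*)<g(U^*\cup\{s\})$, while $|U^*\cup\{s\}|\le4m$. This contradicts goodness. $\square$

**Lemma 9 (rollback).** If $(F\cup\{y\},\lambda+1_s)$ is a good state with $y\notin F$, $y\in\Gamma'(s)$, $\lambda(y)=0$ and $(\lambda+1_s)(y)=0$, then $(F,\lambda)$ is a good state.

*Proof.* It is a state because $\lambda(y)=0$ and every other connector outside $F$ had value $0$ already in $\lambda+1_s$, hence has value $0$ in $\lambda$. Let $|U|\le8m$, and let $g$ refer to $\lambda$. If $s\in U$, then $y\in\Gamma'(U)\setminus F$, so $|\Gamma'(U)\setminus F|=|\Gamma'(U)\setminus(F\cup\{y\})|+1\ge(g(U)-1)+1$. If $s\notin U$, then $|\Gamma'(U)\setminus F|\ge|\Gamma'(U)\setminus(F\cup\{y\})|\ge g(U)$. $\square$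

The condition $(\lambda+1_s)(y)=0$ only says that $y$ currently has no children; it holds automatically when $\lambda(y)=0$, since $y\in\Gamma'(s)$ is on the other side from $s$ and so $y\ne s$.

Let $k_0=\frac{9\log n}{\log\log n}$.

**Lemma 10 (connection).** Let $(F,\lambda)$ be good with $|F|\le0.2N$, and let $a\ne b$ be terminals in $\mathcal A'$ with $\lambda(a)=\lambda(b)=0$. Then there are distinct connectors $A_1,\dots,A_k\in\mathcal A^2\setminus(X\cup F)$, $2\le k\le k_0$, with
$$A_1\in\Gamma(a),\qquad A_{i+1}\in\Gamma(A_i)\ (1\le i<k),\qquad A_k\in\Gamma(b),$$
and a good state $(F\cup\{A_1,\dots,A_k\},\lambda')$ with $\lambda'=\lambda$ on all terminals other than $a,b$.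

*Proof.*

**Step 1: grow two trees.** Let $t$ be minimal with $d^t\ge m$; since $d<m$, we have $t\ge2$ and $d^{t-1}<m$. By repeated use of Lemma 8, grow a tree from $a$ whose level $j\ge1$ has $\min(d^j,m)$ vertices, each vertex receiving at most $d$ children. This is possible level by level: a level with $\min(d^j,m)$ vertices has room for $\min(d^{j+1},m)$ children. Each newly added connector was outside $F$, so its value of $\lambda$ is $0$ when it enters, and the condition $\lambda(s)<d$ holds at each extension. Levels alternate between the two sides. Stop at depth $t$ or $t+1$, whichever puts the last level $L_a$ in $\mathcal A^2_P$; it has $m$ vertices. Then grow a tree from $b$ in the same way, with last level $L_b\subset\mathcal A^2_Q$ of size $m$.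

Each tree has at most $\sum_{1\le j<t}d^j+2m\le2d^{t-1}+2m\le4m$ new vertices. So $|F|$ stays at most $0.2N+8m\le0.3N$, and Lemma 8 applies throughout. All tree vertices are distinct, since each new one lies outside the current $F$.

**Step 2: join the trees.** By (E2) there are $A\in L_a$ and $A'\in L_b$ with matched link slots, so $A'\in\Gamma(A)$.

**Step 3: give back the rest.** By Lemma 9, remove one by one, leaves first, all tree vertices that are not on the tree path from $a$ to $A$ or from $b$ to $A'$. A vertex without children has value $0$, so the lemma applies each time, and the state stays good.

**Step 4: read off the chain.** The remaining vertices, read from the child of $a$ to $A$ and then from $A'$ back to the child of $b$, form $A_1,\dots,A_k$. The relations on the second half hold by the symmetry of $\Gamma$ among connectors. All changes of $\lambda$ on terminals are at $a$ and $b$. Finally $k\ge2$, and $t\le\frac{\log n}{\log d}+1$ with $\log d\ge\frac14\log\log n$ gives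
$$k\le2(t+1)\le\frac{2\log n}{\log d}+4\le\frac{8\log n}{\log\log n}+4\le k_0.\qquad\square$$

## 9. Docking the long trails at terminals

Let $S=\big\lceil\frac{100}c\cdot\frac{\log^2n}{\log\log n}\big\rceil$ and $y=\lfloor S/500\rfloor$. The size of $S$ is forced by supply: we shall need up to $2n/S$ chains of up to $k_0$ connectors each, and only about $cn/\log n$ connectors are available per side.

**Step 1: units and windows.** T-trails of length at most $S$ are left alone. A T-trail $\tau$ with $|\tau|>S$ is oriented and cut cyclically into $k=\lceil|\tau|/S\rceil\ge2$ consecutive arcs, the *units*, of lengths $\lfloor|\tau|/k\rfloor$ or $\lceil|\tau|/k\rceil$. Since $k\le2|\tau|/S$, these lengths lie between $S/2-1$ and $S$. There are $2n$ edges in all, so the total number of units is at most $4n/S$. The *window* of a unit consists of its first $\lfloor S/4\rfloor$ edges.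

**Step 2: windows contain many cross slots.** Split a window into trails of $L$ edges, with a remainder of fewer than $L$. By Lemma 4(a) the window has at least $0.02(\lfloor S/4\rfloor-L)\ge S/250$ cross visits in its interior, since $S/L\to\infty$. A T-trail is a closed trail of $B$ and visits a cross slot at most once, so these are distinct slots. At least $S/500$ of them are on one side; *select* $y$ of them on one side. The selected sets of different windows are disjoint from each other, and from all bundles, because T-trails and reservoir cycles are edge-disjoint and cross slots have degree $2$. Everything is $\mathcal F$-measurable.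

**Lemma 11 (docking).** Whp one can assign to all windows $W$ distinct terminals $A(W)\in\mathcal A^1\setminus X$ such that $\mu$ matches a selected slot of $W$ with a slot of $\alpha(A(W))$.

*Proof.* The set $X$ depends on $\mu$, so we reveal $\mu$ in two stages.

**First stage: the link slots.** Let $\mathsf E=\bigcup_{A\in\mathcal A}\beta(A)$, which has $2hN$ slots on each side. Reveal all pairs of $\mu$ meeting $\mathsf E$. This determines (E1), (E2) and, by Lemma 7, $X$. The rest of $\mu$ is a uniform bijection between the remaining slots. Suppose (E1) and (E2) hold.

On each side $\mathsf E$ is a fraction $2\varphi\le0.02$ of the cross slots. Consider a set of $b$ slots on one side, disjoint from $\mathsf E$. The probability that at least half of it is matched into $\mathsf E$ is, by a union bound over its subsets of size $\lceil b/2\rceil$, at most $2^b(0.02)^{b/2}\le0.3^b$. There are at most $4n/S\le n$ windows and $y/\log n\to\infty$, so whp every window keeps at least $y/2$ selected slots that are not matched into $\mathsf E$. Apply the same bound to the $hN$ slots of $\bigcup_{A\in\mathcal A^1_P}\alpha(A)$ and to those of $\bigcup_{A\in\mathcal A^1_Q}\alpha(A)$: whp at least $hN/2$ of them remain on each side. At most $h|X|\le0.04hN$ belong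 to cycles in $X$. Call a remaining slot of $\alpha(A)$ with $A\in\mathcal A^1\setminus X$ *available*. There are at least $0.4hN=0.4\varphi\sigma$ available slots on each side.

**Second stage: one window.** Take $r=\lceil y/2\rceil$ remaining selected slots of $W$ and reveal their partners one by one. Each time, given the past, the partner is available with probability at least $(0.4\varphi\sigma-r)/\sigma\ge0.39\varphi$. So the number $Z$ of available partners satisfies $E\,2^{-Z}\le(1-0.195\varphi)^r\le e^{-0.0975\varphi y}$. By Markov's inequality,
$$P(Z\le0.1\varphi y)\le2^{0.1\varphi y}e^{-0.0975\varphi y}\le e^{-0.02\varphi y}\le n^{-10},$$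
since $0.1\log2<0.07$ and $\varphi y/\log n\to\infty$. There are at most $n$ windows, so whp $Z\ge0.1\varphi y$ for all of them.

**Hall's theorem.** Any $k$ windows have at least $0.1\varphi yk$ matches to distinct available slots, and each terminal has at most $h$ available slots. So they see at least $0.1\varphi yk/h\ge k$ terminals of $\mathcal A^1\setminus X$, because $\varphi y/h\to\infty$. Hall's theorem gives the assignment. $\square$

## 10. Building the ladders

*Proof of Theorem A.* Assume (E1), (E2) and the conclusion of Lemma 11, which hold whp. The rest is deterministic. For each window $W$ fix one selected slot that is matched into $\alpha(A(W))$, and let $p(W)$ be the vertex of $G^*$ formed by this matched pair.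

**Step 1: find all chains.** We pair the units of each long trail in nested order and connect the corresponding terminals. Let $\tau$ be a T-trail with $|\tau|>S$, with units $1,\dots,k$ and windows $W_1,\dots,W_k$, and put $r=\lfloor k/2\rfloor\ge1$. For $i=1,\dots,r$ apply Lemma 10 with
$$a=A(W_i),\qquad b=A(W_{k+1-i}).$$
Do this for all long T-trails successively, starting from the good state $(\emptyset,0)$ and always continuing with the good state that the lemma returns. The hypotheses hold each time. The terminals $A(W)$ are distinct and outside $X$, each is used at most once, and until then its value of $\lambda$ is $0$ by the last statement of Lemma 10. The number of connections is at most half the number of units, hence at most $2n/S$, so always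
$$|F|\le\frac{2n}Sk_0\le\frac{18\,n}{(100/c)\log n}=0.18\,\frac{cn}{\log n}\le0.2N.$$
By Lemma 10 the connectors of different chains are distinct. So we obtain chains
$$A(W_i),A_1,\dots,A_{k'},A(W_{k+1-i}),\qquad k'\le k_0,\tag{3}$$
and no cycle of $\mathcal A$ occurs in two chains or twice in one.

**Step 2: merge each chain into one rung.** For consecutive cycles in (3) fix a slot of the link bundle of one that $\mu$ matches to a slot of the link bundle of the other. The pair is a vertex of $G^*$, a *link vertex*. It is a cross pair, so in $\mathcal T_0$ its two passages are its two slots, and they belong to the two consecutive cycles. Distinct links join distinct pairs of cycles, so all link vertices, over all chains, are distinct. They also differ from all vertices $p(W)$, whose passages belong to a T-trail and to a terminal.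

Change the pairing at the link vertices of a chain one after another. By Lemma 1 the first change merges the first two cycles, the next merges the result with the third cycle, and so on: at each link vertex one passage belongs to what has been merged so far and the other to the next cycle, still unaltered. The chain becomes a single closed trail $C_i$ of length at most
$$R:=(k_0+2)\ell_1.$$
The passages at the vertices $p(W)$ have not been touched. So at $p(W_i)$ and at $p(W_{k+1-i})$ one passage belongs to $\tau$ and the other to $C_i$.

**Step 3: apply the ladder.** We are in the special case of Section 1. Put $x_i=p(W_i)$ and $z_i=p(W_{k+1-i})$ for $1\le i\le r$. These are $2r$ distinct vertices, since the selected sets of different windows are disjoint, as are the docking bundles, and each $p(W)$ consists of one selected slot and one docking slot. The point $p(W_i)$ lies in unit $i$, so $\tau$ meets them in the cyclic order $x_1,\dots,x_r,z_r,\dots,z_1$. The arc between two consecutive ones lies in at most three units (three occur only between $x_r$ and $z_r$ when $k$ is odd, because the middle unit is not used), so its length is at most $3S$. Proposition 2 with $s=3S$ and $\ell=R$ replaces $\tau$ and its rungs by closed trails of length at most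 $6S+2R$. It changes pairings only at the points $x_i,z_i$ and affects no other closed trail. So we may do this for all long T-trails in turn.

**Step 4: collect the lengths.** At the end every closed trail is an unused member of $\mathcal A$, of length at most $\ell_1$; or a T-trail of length at most $S$; or a trail produced by a ladder, of length at most $6S+2R$. Since
$$S=O\Big(\frac{\log^2n}{\log\log n}\Big),\qquad R=\Big(\frac{9\log n}{\log\log n}+2\Big)\cdot6000\log n=O\Big(\frac{\log^2n}{\log\log n}\Big),$$
there is a constant $C$ such that whp $G^*$ has a transition system all of whose closed trails have length at most $C\log^2n/\log\log n$. Conditioning on simplicity, an event of probability bounded away from $0$, the same holds whp for $\mathbb G(n,4)$. Splitting the closed trails into cycles, which are no longer, proves Theorem A. $\square$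

In particular $f(n)=C\log^2n/\log\log n=o(\sqrt{n\log n})$ works whp, so $\sqrt{n\log n}$ is not the optimal order of magnitude.
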